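\title{Avoidable patterns are line avoidable}


\begin{abstract}
A pattern is avoidable if arbitrarily long words over some finite alphabet contain no occurrence of it. It is line avoidable if the plane has a finite coloring such that no sequence of collinear points at consecutive distance $1$ spells an occurrence of it. We prove that the two notions coincide. The coloring is a product of two colorings of the real line, each recording the fine position of a point modulo $4$ and one letter of a fixed word $w$. An occurrence of the pattern along a line is turned into an occurrence in $w$ of a smaller pattern, obtained by deleting variables in a way that preserves avoidability. The same argument works in every dimension, for finitely many patterns at once, for step lengths in a compact range and for slightly bent paths. We also show that the range of step lengths must be bounded away from $0$ and $\infty$, and that the number of colors must grow with the dimension.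
\end{abstract}

\section{Introduction}\label{sec:intro}

A \emph{pattern} is a nonempty word $p$ over an alphabet $E$ of \emph{variables}; we always take $E$ to be the set of variables that occur in $p$. For an alphabet $A$, let $A^*$ be the set of finite words over $A$. A \emph{morphism} $f\colon E^*\to A^*$ is a map with $f(uv)=f(u)f(v)$; it is determined by the words $f(x)$, $x\in E$, and it is \emph{non-erasing} if all these words are nonempty. A \emph{factor} of a word is a block of consecutive letters. A finite, infinite or bi-infinite word $w$ over $A$ \emph{contains} $p$ if some factor of $w$ equals $f(p)$ for a non-erasing morphism $f$; otherwise $w$ \emph{avoids} $p$. The pattern $p$ is \emph{avoidable} if, over some finite alphabet, arbitrarily long words avoid it. If $p$ is not avoidable, then over each finite alphabet the words avoiding $p$ have bounded length, so every infinite word over a finite alphabet contains $p$.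

\begin{example}\label{ex:basic}
(a) A constant word $a^h$ contains every pattern of length $h$: send each variable to $a$. The pattern $x$ is contained in every nonempty word and is not avoidable.

(b) The pattern $xyx$ is not avoidable. In a word of length $2|A|+1$ over $A$, two of the $|A|+1$ odd positions carry the same letter, and the word between them is nonempty.

(c) The pattern $xx$ is avoidable. Its occurrences are the \emph{squares} $vv$ with $v$ nonempty. Let $S_j$ be the number of square-free words of length $j$ over four letters. We show $S_{j+1}\ge 2S_j$ by induction on $j$; the induction hypothesis gives $S_{j+1-i}\le 2^{1-i}S_j$ for $1\le i\le j+1$. There are $4S_j$ words $ua$ with $u$ square-free of length $j$ and $a$ a letter. If such a word is not square-free, it ends in a square $vv$, and it is determined by $i=|v|$ and its square-free prefix of length $j+1-i$. So at most $\sum_{i\ge1}2^{1-i}S_j=2S_j$ of these words are not square-free.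
\end{example}

A \emph{line path} in $\mathbb{R}^d$ is a sequence of distinct collinear points with consecutive distances equal to $1$. Its steps are $\pm v$ for one unit vector $v$, and a change of sign would give $P_{i+2}=P_i$; so all steps are equal, and a line path is an arithmetic progression with a unit step. A coloring of $\mathbb{R}^d$ with finitely many colors is \emph{$p$-free} if the sequence of colors along every line path avoids $p$. The pattern $p$ is \emph{line avoidable in $\mathbb{R}^d$} if such a coloring exists, and \emph{line avoidable} if it is line avoidable in $\mathbb{R}^2$.

A $p$-free coloring packs avoiding words into the plane along all lines, in all directions and from all starting points at once. Already for $xx$ this includes a geometric condition: two points at distance $1$ form a line path, so they must receive different colors. One implication between the two notions is immediate, since the colors of the points $(1,0),(2,0),\dots,(j,0)$ form a word of length $j$ that avoids $p$: every line avoidable pattern is avoidable. In dimension one the converse is also easy. Take a bi-infinite word $w=(w_i)_{i\in\mathbb{Z}}$ that avoids $p$ when read in either direction (Section~\ref{sec:words}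 provides one) and color $t\in\mathbb{R}$ by $w_{\lfloor t\rfloor}$; a line path reads a factor of $w$, forward or backward. This suggests that the converse holds in the plane as well, since the number of colors is not restricted. The obstacle is that a coloring built from $w$ along a coordinate axis is read by lines of different slopes at different speeds, and a word read at the wrong speed need not avoid $p$.

The conjecture that a pattern is avoidable if and only if it is line avoidable is posed in~\cite{grasshopper}. The difficult implication is known for doubled patterns, in which every variable occurs at least twice, and for patterns of length at least $2^l$, where $l$ is the number of distinct variables. We prove the conjecture without using these cases.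

\begin{theorem}\label{thm:plane}
A pattern is avoidable if and only if it is line avoidable.
\end{theorem}

The proof gives more. For $V\subseteq E$, let $p|_V$ be the word obtained from $p$ by erasing all variables outside $V$, and let $p^R$ be the reversal of $p$, that is, $p$ read from right to left.

\begin{theorem}\label{thm:general}
Let $\mathcal{P}$ be a finite set of avoidable patterns, each with at most $n$ variables. Let $d\ge1$, $0<a\le b<\infty$ and $\eta_0=\dfrac{a}{48n^2\sqrt d}$. There is a finite coloring of $\mathbb{R}^d$ such that, whenever $P_1,\dots,P_M\in\mathbb{R}^d$ and $v\in\mathbb{R}^d$ satisfy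
\[
a\le|v|\le b,\qquad |P_{i+1}-P_i-v|\le\eta_0\quad(1\le i<M),
\]
the color sequence of $P_1,\dots,P_M$ avoids every pattern in $\mathcal{P}$. The number of colors can be taken to be at most $\bigl(\lceil192n^2\sqrt d\,b/a\rceil\,K\bigr)^d$, where $K$ is the size of an alphabet over which some bi-infinite word avoids all avoidable patterns of the form $p|_V$ or $p^R|_V$ with $p\in\mathcal{P}$.
\end{theorem}

\begin{corollary}\label{cor:dim}
For a pattern $p$ the following are equivalent: $p$ is avoidable; $p$ is line avoidable in $\mathbb{R}^d$ for some $d\ge1$; $p$ is line avoidable in $\mathbb{R}^d$ for every $d\ge1$.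
\end{corollary}

After three facts about words (Section~\ref{sec:words}), we define a coloring of the real line that tolerates a range of speeds and test it on two small patterns (Section~\ref{sec:line}). The second test shows that variables of $p$ must be deleted. Section~\ref{sec:free} describes deletions that preserve avoidability, and Section~\ref{sec:proof}, the core of the paper, shows that only such deletions are needed. Section~\ref{sec:space} passes from the line to $\mathbb{R}^d$, and Section~\ref{sec:sharp} shows which features of Theorem~\ref{thm:general} cannot be improved.

\section{Three facts about words}\label{sec:words}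

\emph{Projection.} Let $\phi\colon A\to B$ be a map of alphabets, applied to words letter by letter. If $w$ has the factor $f(p)$, then $\phi(w)$ has the factor $\phi(f(p))$, and $\phi\circ f$ is non-erasing. Hence a word over a product alphabet avoids $p$ as soon as one of its coordinate words avoids $p$.

\emph{Reversal.} A finite word contains $p$ if and only if its reversal contains $p^R$, because the reversal of $f(p)$ is $f'(p^R)$, where $f'(x)$ is the reversal of $f(x)$. In particular $p^R$ is avoidable when $p$ is.

\emph{Compactness.} K\"onig's lemma states that an infinite rooted tree in which every vertex has finitely many children contains an infinite path from the root.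

\begin{lemma}\label{lem:biinf}
If arbitrarily long words over a finite alphabet $A$ avoid $p$, then some bi-infinite word over $A$ avoids $p$. For every finite set $\mathcal{Q}$ of avoidable patterns, some bi-infinite word over a finite alphabet avoids all members of $\mathcal{Q}$.
\end{lemma}

\begin{proof}
Form a tree whose vertices at level $j$ are the words of length $2j$ over $A$ that avoid $p$, the parent of a word being obtained by removing its first and last letters. A factor of a word avoiding $p$ avoids $p$, so parents exist and every level is nonempty. An infinite path from the root is a nested sequence of words whose union is a bi-infinite word $w$. Every finite factor of $w$ is a factor of a word on the path, so $w$ avoids $p$.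

For the second statement, take for each $p\in\mathcal{Q}$ a bi-infinite word $w^{(p)}$ avoiding $p$, and let $w_i=(w^{(p)}_i)_{p\in\mathcal{Q}}$. By projection, $w$ avoids each $p\in\mathcal{Q}$.
\end{proof}

A finite set $\mathcal{P}$ of patterns has finitely many restrictions $p|_V$ and $p^R|_V$, so Lemma~\ref{lem:biinf} shows that the number $K$ in Theorem~\ref{thm:general} exists.

\section{A coloring of the line that tolerates a range of speeds}\label{sec:line}

One coordinate of a unit vector in the plane has absolute value in $[1/\sqrt2,1]$. So a line path projects, on one of the two axes, to a progression with step $\pm\alpha$ for some $\alpha\in[1/\sqrt2,1]$. By projection of words, it suffices to color the real line so that all these progressions avoid $p$, and then to color $(X,Y)$ by the pair of colors of $X$ and $Y$.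

The coloring $t\mapsto w_{\lfloor t\rfloor}$ fails for $\alpha<1$: two consecutive points may lie in the same unit interval, which produces a square. We repair this in two ways. First, each letter of $w$ is spread over an interval of length $4$, so that every progression with step at most $1$ visits every letter that it passes. Second, the color records the position inside this interval up to a small error $\delta$, so that two points of the same color differ by almost exactly a multiple of $4$.

Fix an integer $n\ge1$ and a real number $0<\alpha_0\le1$, and let
\begin{equation}\label{eq:const}
N=\Bigl\lceil\frac{192n^2}{\alpha_0}\Bigr\rceil,\qquad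
\delta=\frac4N\le\frac{\alpha_0}{48n^2},\qquad
0\le\eta\le\frac{\alpha_0}{48n^2},\qquad
\varepsilon=\delta+\eta\le\frac{\alpha_0}{24n^2}.
\end{equation}
Here $n$ bounds the number of variables, $\alpha_0$ is the smallest speed, and $\eta$ is the tolerated variation of the steps; Theorem~\ref{thm:plane} needs only $\eta=0$. The intervals $[4\kappa,4\kappa+4)$, $\kappa\in\mathbb{Z}$, are called \emph{blocks}. For $t\in\mathbb{R}$ put
\[
\kappa(t)=\lfloor t/4\rfloor,\qquad
\pi(t)=\Bigl\lfloor\frac{t-4\kappa(t)}{\delta}\Bigr\rfloor\in\{0,1,\dots,N-1\},
\]
and for a bi-infinite word $w=(w_i)_{i\in\mathbb{Z}}$ define $\chi_w(t)=\bigl(\pi(t),\,w_{\kappa(t)}\bigr)$. If $w$ is a word over $K$ letters, then $\chi_w$ uses at most $NK$ colors. If $\pi(t)=\pi(t')$, then $t-4\kappa(t)$ and $t'-4\kappa(t')$ lie in one half-open interval of length $\delta$. Therefore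
\begin{equation}\label{eq:color}
\chi_w(t)=\chi_w(t'),\ \ q=\kappa(t')-\kappa(t)
\quad\Longrightarrow\quad
|t'-t-4q|<\delta\ \text{ and }\ w_{\kappa(t)+q}=w_{\kappa(t)}.
\end{equation}

\begin{example}[Squares]\label{ex:square}
Let $w$ avoid $xx$, let $\alpha\in[\alpha_0,1]$ and $t_i=t_1+(i-1)\alpha$. Suppose that the colors of $t_1,\dots,t_{2r}$ form a square, so $\chi_w(t_i)=\chi_w(t_{i+r})$ for $1\le i\le r$. Let $q_i=\kappa(t_{i+r})-\kappa(t_i)$. By \eqref{eq:color}, $|r\alpha-4q_i|<\delta$. Since $2\delta<4$, all $q_i$ equal one integer $q$, and $q\ge1$ because $r\alpha\ge\alpha_0>\delta$. The sequence $\kappa(t_1),\dots,\kappa(t_{r+1})$ rises from $\kappa_1=\kappa(t_1)$ to $\kappa_1+q$ in steps $0$ or $1$, so each $\kappa$ with $\kappa_1\le\kappa<\kappa_1+q$ equals $\kappa(t_i)$ for some $i\le r$. By \eqref{eq:color}, $w_\kappa=w_{\kappa+q}$ for these $\kappa$. Thus $w_{\kappa_1}\cdots w_{\kappa_1+2q-1}$ is a square in $w$, a contradiction.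
\end{example}

In this example the image of the variable had to span at least one full period $4$, and so it carried letters of $w$. With more variables this fails.

\begin{example}[A variable that must be deleted]\label{ex:xyxy}
Let $p=xyxy$; its occurrences are the squares $vv$ with $|v|\ge2$. Insert two adjacent copies of a new letter $a$ into a bi-infinite square-free word, as $w_0=w_1=a$. A square in $w$ must contain $a$, hence one $a$ in each half, hence equals $aa$; so $w$ avoids $p$. But for $t_i=i-\frac12$ we have $\chi_w(t_{i+4})=\chi_w(t_i)$ for $1\le i\le4$, and the colors of $t_1,\dots,t_8$ form an occurrence of $p$ in which $x$ covers one point and $y$ covers three. Two variables share one block, and only one of them can be assigned its letter. What this occurrence yields in $w$ is the pattern $yy=p|_{\{y\}}$.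
\end{example}

So $w$ must avoid restrictions of $p$ as well as $p$. It cannot avoid all of them: deleting $x$ from the avoidable pattern $xxy$ leaves $y$. We let $w$ avoid the restrictions that are avoidable, and we must prove that the geometry leads to one of these.

\begin{proposition}\label{prop:line}
Let $p$ be an avoidable pattern with at most $n$ variables, and let the bi-infinite word $w$ avoid every avoidable pattern of the form $p|_V$. Let $\alpha\in[\alpha_0,1]$ and let $t_1,\dots,t_M$ be real numbers with $t_{i+1}-t_i\in[\alpha-\eta,\alpha+\eta]$ for all $i$. Then $\chi_w(t_1)\cdots\chi_w(t_M)$ avoids $p$.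
\end{proposition}

\section{Free sets of variables}\label{sec:free}

Give each variable $x$ of $p$ two vertices, $x^-$ for the beginning of its image and $x^+$ for the end. The \emph{adjacency graph} of $p$ is the bipartite graph on these vertices with an edge $u^+v^-$ whenever $uv$ is a factor of $p$ with $u,v\in E$: the end of $u$ meets the beginning of $v$. A set $F\subseteq E$ is \emph{free} in $p$ if there are no $x,y\in F$, possibly equal, with $x^+$ and $y^-$ in the same connected component. In particular, no two variables of a free set are adjacent in $p$. In $xyxy$ the edges are $x^+y^-$ and $y^+x^-$, so $\{x\}$ is free and $\{x,y\}$ is not. In $xxy$ the edge $x^+x^-$ shows that $\{x\}$ is not free.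

\begin{lemma}\label{lem:free}
If $p$ is avoidable and $F$ is free in $p$, then $p'=p|_{E\setminus F}$ is nonempty and avoidable.
\end{lemma}

The proof turns an occurrence of $p'$ into an occurrence of $p$. We find an occurrence of $p'$ in which a spare letter $s$ stands at every boundary between two images. Where a variable of $F$ was deleted, it takes the letter $s$ as its image. At every other boundary the letter $s$ must be given to the left or to the right neighbor, and the choice must be the same at all occurrences of a variable. The components of the adjacency graph are the sets of ends whose choices are tied together, and freeness says that the constraints on them do not conflict. For $p=xyx$ and $F=\{x\}$, a factor $sus$ with $u$ nonempty gives $f(x)=s$, $f(y)=u$; this recovers Example~\ref{ex:basic}(b).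

\begin{proof}
If $p'$ were empty, all letters of $p$ would lie in $F$; as no two of them are adjacent, $p$ would have length $1$ and would not be avoidable. So $p'$ is nonempty. Suppose that $p'$ is not avoidable.

\emph{A word with a spare letter.} Let $A$ be an alphabet of minimum size over which arbitrarily long words avoid $p$. Then $|A|\ge2$ by Example~\ref{ex:basic}(a). Fix $s\in A$. By minimality, the words over $A\setminus\{s\}$ that avoid $p$ have length at most some $L$. By Lemma~\ref{lem:biinf} there is a bi-infinite word over $A$ avoiding $p$, and its factors without $s$ have length at most $L$. The part starting at some occurrence of $s$ is an infinite word $w=r_1r_2r_3\cdots$, where each $r_i$ consists of $s$ followed by at most $L$ letters other than $s$. A word $r_i$ may be the single letter $s$, and then nothing would remain after its $s$ is given away; so we group the $r_i$ in pairs, $\beta_i=r_{2i-1}r_{2i}$. Each $\beta_i$ begins with $s$ and has length at least $2$, and only finitely many distinct words occur among the $\beta_i$.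

Regard $\beta_1\beta_2\cdots$ as an infinite word whose letters are these finitely many words. Since $p'$ is not avoidable, this word has a factor $\beta_i\cdots\beta_j=f'(p')$ with $f'$ non-erasing. For $y\in E\setminus F$, the word over $A$ spelled by $f'(y)$ has the form $su_y$ with $u_y$ nonempty. Write $p'=y_1\cdots y_\ell$. Since $\beta_{j+1}$ begins with $s$, the word
\[
W=su_{y_1}\,su_{y_2}\cdots su_{y_\ell}\,s
\]
is a factor of $w$.

\emph{Distributing the spare letters.} Call a component of the adjacency graph of $p$ \emph{marked} if it contains $z^+$ for some $z\in F$. By freeness, a component that contains $z^-$ for some $z\in F$ is unmarked. Put $f(z)=s$ for $z\in F$. For $y\notin F$, let $f(y)$ be $u_y$, preceded by $s$ if and only if the component of $y^-$ is unmarked, and followed by $s$ if and only if the component of $y^+$ is marked. Then $f$ is non-erasing.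

Write $p=Z_0y_1Z_1y_2\cdots y_\ell Z_\ell$, where each $Z_i$ is empty or a single variable of $F$. Then $f(p)=\gamma_0u_{y_1}\gamma_1u_{y_2}\cdots u_{y_\ell}\gamma_\ell$, where $\gamma_i$ consists of the letter $s$ appended to $u_{y_i}$ if there is one, the word $f(Z_i)$, and the letter $s$ prepended to $u_{y_{i+1}}$ if there is one. There are three cases.

Let $Z_i=z\in F$. If $i\ge1$, the edge $y_i^+z^-$ shows that the component of $y_i^+$ is unmarked, so no $s$ is appended to $u_{y_i}$. If $i\le\ell-1$, the edge $z^+y_{i+1}^-$ shows that the component of $y_{i+1}^-$ is marked, so no $s$ is prepended to $u_{y_{i+1}}$. Hence $\gamma_i=f(z)=s$.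

Let $Z_i$ be empty and $1\le i\le\ell-1$. Then $y_i^+$ and $y_{i+1}^-$ lie in one component. If it is marked, an $s$ is appended to $u_{y_i}$ and none is prepended to $u_{y_{i+1}}$; if it is unmarked, an $s$ is prepended to $u_{y_{i+1}}$ and none is appended to $u_{y_i}$. Hence $\gamma_i=s$.

Let $Z_i$ be empty and $i\in\{0,\ell\}$. Only one neighbor contributes, so $\gamma_i$ is empty or $s$.

Thus $f(p)$ is $W$ with possibly its first or last letter removed. It is a factor of $w$, although $w$ avoids $p$. This contradiction shows that $p'$ is avoidable.
\end{proof}

\section{Proof of Proposition~\ref{prop:line}}\label{sec:proof}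

\subsection{A model case}

Suppose that the colors of a progression form $f(p)$. Each letter of $p$ covers an interval of the real line. The plan is to place one \emph{marker} in each block, at a fixed position modulo $4$, to keep the variables whose intervals contain a marker, and to send each such variable to the letters of $w$ at its markers. The set of variables to be deleted need not be free, as the following case shows; the remedy is to delete them in stages.

\begin{example}\label{ex:xyz}
Let $p=xyzxyz$, and take the points $t_i=i-\frac12$, $1\le i\le 8$, with $w_0=w_1$ as in Example~\ref{ex:xyxy}. Let $x$, $y$, $z$ cover one, one and two points. The six letters of $p$ cover the intervals between the consecutive boundaries $0,1,2,4,5,6,8$ (Figure~\ref{fig:model}). With the marker at $7/4$ modulo $4$, only $y$ is kept, and $\{x,z\}$ is not free because $zx$ is a factor of $p$. Another position of the marker does not help, since any two of $x,y,z$ are adjacent in $p$.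

Place auxiliary \emph{cuts} of types $1,2,3,4$ at $\frac34,\frac74,\frac{11}4,\frac{15}4$ modulo $4$, the markers being the cuts of type $2$. Recording the types of cuts in each interval gives $x\mapsto1$, $y\mapsto2$, $z\mapsto34$, and $p\mapsto 12341234$. Now discard the types one at a time. Discarding type $1$ empties $x$. The edges of the adjacency graph of $p$ are $x^+y^-$, $y^+z^-$, $z^+x^-$, so $\{x\}$ is free, and $yzyz$ remains. Discarding type $3$ empties no variable. Discarding type $4$ empties $z$, which is free in $yzyz$, and $yy$ remains. Lemma~\ref{lem:free}, applied twice, says that this chain preserves avoidability, and the two markers read the occurrence $w_0w_1$ of $yy$ in $w$.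
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=1.35cm,y=1cm]
\draw (-0.3,0)--(8.3,0);
\foreach \t in {0.5,1.5,2.5,3.5,4.5,5.5,6.5,7.5} \fill (\t,0) circle (2pt);
\foreach \t in {0,1,2,4,5,6,8} {\draw[thick] (\t,-0.25)--(\t,0.25); \node[below] at (\t,-0.25) {\small $\t$};}
\foreach \t/\v in {0.5/x,1.5/y,3/z,4.5/x,5.5/y,7/z} \node at (\t,-0.5) {$\v$};
\foreach \t/\j in {0.75/1,2.75/3,3.75/4,4.75/1,6.75/3,7.75/4} {\draw[->] (\t,0.6)--(\t,0.05); \node[above] at (\t,0.6) {\small $\j$};}
\foreach \t in {1.75,5.75} {\draw[->,very thick] (\t,0.6)--(\t,0.05); \node[above] at (\t,0.6) {\small $\mathbf{2}$};}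
\draw[<->] (0,1.3)--(4,1.3) node[midway,above] {$w_0$};
\draw[<->] (4,1.3)--(8,1.3) node[midway,above] {$w_1$};
\end{tikzpicture}
\caption{An occurrence of $xyzxyz$ along eight points (dots) in two blocks of length $4$ with $w_0=w_1$. Vertical bars bound the intervals covered by the letters of the pattern. Arrows are cuts, labeled by type; the bold cuts of type $2$ are the markers, one per block, and they lie only in the intervals of $y$.}
\label{fig:model}
\end{figure}

In general the intervals of one variable are translates of each other only up to an error, so a cut near a boundary could fall inside one interval of $x$ and outside another. The cuts must therefore be chosen after the occurrence is given, away from all boundaries. This is possible because the boundaries cluster, modulo $4$, near at most $2n$ positions, however long $p$ is. The coloring itself does not depend on the cuts.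

\subsection{Intervals and shifts}

Suppose that Proposition~\ref{prop:line} fails. After discarding points at both ends, we may assume that $\chi_w(t_1)\cdots\chi_w(t_M)=f(p)$ with $p=x_1\cdots x_h$ and $f$ non-erasing. The points increase, since $\alpha-\eta>0$. Let $D_k$ be the group of consecutive points whose colors form $f(x_k)$. For $1\le k<h$ let $T_k$ be the midpoint between the last point of $D_k$ and the first point of $D_{k+1}$, and let $T_0=t_1-\alpha/2$ and $T_h=t_M+\alpha/2$. The $T_k$ are the \emph{boundaries}, and $(T_{k-1},T_k)$ is the \emph{interval} of the $k$-th letter. From the bounds on the steps we obtain: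
\begin{itemize}
\item[(I1)] the distances from $T_{k-1}$ to the first point of $D_k$ and from the last point of $D_k$ to $T_k$ lie in $[\frac{\alpha-\eta}2,\frac{\alpha+\eta}2]$;
\item[(I2)] $T_k-T_{k-1}\ge\alpha-\eta$, by (I1);
\item[(I3)] every point of $[T_{k-1},T_k]$ is within $\frac{\alpha+\eta}2<1$ of a point of $D_k$, by (I1) and because consecutive points of $D_k$ are at distance at most $\alpha+\eta$.
\end{itemize}

\begin{lemma}\label{lem:shift}
Let $x_k=x_l$, and let $\tau_1<\dots<\tau_r$ and $\tau_1'<\dots<\tau_r'$ be the points of $D_k$ and $D_l$. There is an integer $q$, the \emph{shift} from $k$ to $l$, such that $w_{\kappa(\tau_i)+q}=w_{\kappa(\tau_i)}$ for all $i$ and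
\[
|T_{l-1}-(T_{k-1}+4q)|<\varepsilon,\qquad |T_l-(T_k+4q)|<\varepsilon .
\]
\end{lemma}

\begin{proof}
We have $\chi_w(\tau_i)=\chi_w(\tau_i')$. Let $q_i=\kappa(\tau_i')-\kappa(\tau_i)$. By \eqref{eq:color}, $\tau_i'=\tau_i+4q_i+\rho_i$ with $|\rho_i|<\delta$, and $w_{\kappa(\tau_i)+q_i}=w_{\kappa(\tau_i)}$. Subtracting consecutive relations,
\[
4(q_{i+1}-q_i)=(\tau'_{i+1}-\tau'_i)-(\tau_{i+1}-\tau_i)-(\rho_{i+1}-\rho_i).
\]
The two steps differ by at most $2\eta$, so $4|q_{i+1}-q_i|<2\eta+2\delta<4$, and all $q_i$ equal one integer $q$. By (I1), the distances $\tau_1-T_{k-1}$ and $\tau_1'-T_{l-1}$ differ by at most $\eta$, so $|T_{l-1}-T_{k-1}-4q|\le|\rho_1|+\eta<\varepsilon$. The distances $T_k-\tau_r$ and $T_l-\tau'_r$ also differ by at most $\eta$, so $|T_l-T_k-4q|\le|\rho_r|+\eta<\varepsilon$.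
\end{proof}

\subsection{Where the boundaries cluster}

Let $\|t\|$ be the distance from $t$ to $4\mathbb{Z}$; it satisfies the triangle inequality. To the vertices of the adjacency graph of $p$ we attach the $4$-periodic sets
\[
\Lambda(x^-)=\{T_{k-1}:x_k=x\}+4\mathbb{Z},\qquad \Lambda(x^+)=\{T_k:x_k=x\}+4\mathbb{Z}.
\]
By Lemma~\ref{lem:shift}, two elements $u,u'$ of one such set satisfy $\|u-u'\|<\varepsilon$. If $x^+y^-$ is an edge, then $x_kx_{k+1}=xy$ for some $k$, and $T_k$ lies in both $\Lambda(x^+)$ and $\Lambda(y^-)$. For a component $C$, let $\Lambda_C$ be the union of the sets attached to its vertices. Two vertices of $C$ are joined by a path with at most $2n$ vertices, and passing along it through the common elements costs less than $\varepsilon$ per vertex. Hence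
\begin{equation}\label{eq:cluster}
\|u-u'\|<2n\varepsilon\qquad\text{for all } u,u'\in\Lambda_C .
\end{equation}
Pick $\lambda_C\in\Lambda_C$ and let $B_C=\{t:\|t-\lambda_C\|<2n\varepsilon\}$. This set contains $\Lambda_C$ and is the union of the open intervals of radius $2n\varepsilon$ centered at the points of $\lambda_C+4\mathbb{Z}$; it meets $[0,4)$ in a set of measure at most $4n\varepsilon$. Let $B$ be the union of the sets $B_C$. There are at most $2n$ components, so $B\cap[0,4)$ has measure at most $8n^2\varepsilon\le\alpha_0/3$ by \eqref{eq:const}. Every boundary lies in $B$, since $T_0\in\Lambda(x_1^-)$ and $T_k\in\Lambda(x_k^+)$ for $k\ge1$.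

\subsection{Cuts}

The cuts have to avoid $B$, and they have to be dense enough that the variables containing no cut at all form a free set. Let $m=\lceil8/\alpha_0\rceil$, so that $8/\alpha_0\le m\le 8/\alpha_0+1\le9/\alpha_0$, and divide $[0,4)$ into the intervals $I_j=[\frac{4(j-1)}m,\frac{4j}m)$, $1\le j\le m$. Each has length $4/m\ge4\alpha_0/9>\alpha_0/3$, so we can choose $\xi_j\in I_j\setminus B$. The elements of $\xi_j+4\mathbb{Z}$ are the \emph{cuts of type $j$}. Since $B$ is $4$-periodic, no cut lies in $B$; in particular no boundary is a cut. Read from left to right, the types of the cuts run cyclically through $1,2,\dots,m$. Consecutive cuts lie in adjacent half-open intervals of length $4/m$, so their distance is less than $8/m\le\alpha_0$. Consequently,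
\begin{equation}\label{eq:dense}
\text{every closed interval of length at least $\alpha_0$ contains a cut.}
\end{equation}
Let $j^*$ be the index with $3/2\in I_{j^*}$. Since $4/m\le\frac12$, we have $I_{j^*}\subseteq[1,2]$. The cuts of type $j^*$ are the \emph{markers}; each block contains exactly one.

\begin{lemma}\label{lem:nocut}
If $u,u'\in\Lambda_C$ and $|u-u'|<2n\varepsilon$, then the closed segment between $u$ and $u'$ contains no cut.
\end{lemma}

\begin{proof}
There are integers $i,i'$ with $|u-\lambda_C-4i|<2n\varepsilon$ and $|u'-\lambda_C-4i'|<2n\varepsilon$. Then $4|i-i'|<6n\varepsilon<4$, so $i=i'$. Thus $u$ and $u'$ lie in one interval contained in $B_C$, and so does the segment between them.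
\end{proof}

\begin{lemma}\label{lem:transport}
Let $x_k=x_l$, with shift $q$ from $k$ to $l$. Then $\xi\mapsto\xi+4q$ is a bijection from the cuts in $(T_{k-1},T_k)$ to the cuts in $(T_{l-1},T_l)$ that preserves order and type.
\end{lemma}

\begin{proof}
The map is a bijection, preserving order and type, onto the cuts in $(T_{k-1}+4q,T_k+4q)$. Let $x=x_k$. The points $T_{k-1}+4q$ and $T_{l-1}$ lie in $\Lambda(x^-)$ at distance less than $\varepsilon$, and the points $T_k+4q$ and $T_l$ lie in $\Lambda(x^+)$ at distance less than $\varepsilon$. By Lemma~\ref{lem:nocut}, no cut lies in the closed segment between the points of either pair. So $(T_{k-1}+4q,T_k+4q)$ and $(T_{l-1},T_l)$ contain the same cuts.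
\end{proof}

For $x\in E$, choose $k$ with $x_k=x$ and let $c(x)\in\{1,\dots,m\}^*$ be the word listing the types of the cuts in $(T_{k-1},T_k)$ from left to right. By Lemma~\ref{lem:transport}, $c(x)$ does not depend on $k$. So $c$ is a morphism, possibly erasing, and since no boundary is a cut, $c(p)=c(x_1)\cdots c(x_h)$ lists the types of all cuts in $(T_0,T_h)$.

\subsection{Deleting variables in stages}

The first stage removes the variables that contain no cut. The word $c(x)$ gives no information about them, so the argument uses lengths: two intervals glued end to beginning are too long to miss every cut.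

\begin{lemma}\label{lem:first}
The set $F_0=\{x\in E: c(x)\text{ is empty}\}$ is free in $p$.
\end{lemma}

\begin{proof}
Suppose that $x,y\in F_0$ and that $x^+$ and $y^-$ lie in one component $C$. Choose $k,l$ with $x_k=x$ and $x_l=y$. Then $T_k,T_{l-1}\in\Lambda_C$, so by \eqref{eq:cluster} $T_{l-1}=T_k+4q+\rho$ with $q\in\mathbb{Z}$ and $|\rho|<2n\varepsilon$. The segments $[T_{k-1}+4q,T_k+4q]$ and $[T_{l-1},T_l]$ contain no cut, because $c(x)$ and $c(y)$ are empty and boundaries are not cuts. The closed segment between $T_k+4q$ and $T_{l-1}$ contains no cut by Lemma~\ref{lem:nocut}. The union of the three segments is an interval containing $T_{k-1}+4q$ and $T_l$. By (I2) and \eqref{eq:const},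
\[
T_l-(T_{k-1}+4q)=(T_k-T_{k-1})+\rho+(T_l-T_{l-1})
\ge2(\alpha-\eta)-2n\varepsilon\ge2\alpha_0-\frac{\alpha_0}{24}-\frac{\alpha_0}{12}>\alpha_0 .
\]
This contradicts \eqref{eq:dense}.
\end{proof}

Now discard the types other than $j^*$ one at a time. List them as $j_1,\dots,j_{m-1}$, and for $0\le i\le m-1$ let $J_i=\{1,\dots,m\}\setminus\{j_1,\dots,j_i\}$, so that $J_{m-1}=\{j^*\}$. Let $c_i(x)$ be $c(x)$ with all letters outside $J_i$ erased, and let $V_i$ be the set of variables $x$ with $c_i(x)$ nonempty. Then $V_0=E\setminus F_0$ and $V_0\supseteq V_1\supseteq\dots\supseteq V_{m-1}$. For $1\le i\le m-1$ let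
\[
F_i=V_{i-1}\setminus V_i=\{x\in V_{i-1}:\text{every letter of }c_{i-1}(x)\text{ equals }j_i\}.
\]
At these stages every surviving variable has a first and a last type, and the cyclic order of the types labels the components.

\begin{lemma}\label{lem:later}
For $1\le i\le m-1$, the set $F_i$ is free in $p|_{V_{i-1}}$.
\end{lemma}

\begin{proof}
For $j\in J_{i-1}$ let $\sigma(j)$ be the next element of $J_{i-1}$ after $j$ in the cyclic order of $1,\dots,m$. Since $|J_{i-1}|=m-i+1\ge2$, the map $\sigma$ has no fixed point. Variables outside $V_{i-1}$ have empty image under $c_{i-1}$, so $c_{i-1}(p|_{V_{i-1}})=c_{i-1}(p)$. This word lists, from left to right, the types of those cuts in $(T_0,T_h)$ whose type lies in $J_{i-1}$; in it, a letter $j$ can only be followed by $\sigma(j)$.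

For $u\in V_{i-1}$, label $u^-$ by the first letter of $c_{i-1}(u)$, and label $u^+$ by $\sigma(j)$, where $j$ is the last letter of $c_{i-1}(u)$. If $uv$ is a factor of $p|_{V_{i-1}}$, the last letter of $c_{i-1}(u)$ is followed by the first letter of $c_{i-1}(v)$, so $u^+$ and $v^-$ have the same label. Hence labels are constant on the components of the adjacency graph of $p|_{V_{i-1}}$. For $x,y\in F_i$, the vertex $x^+$ has label $\sigma(j_i)$ and $y^-$ has label $j_i\ne\sigma(j_i)$, so they lie in different components.
\end{proof}

By Lemmas~\ref{lem:free} and~\ref{lem:first}, $p|_{V_0}$ is nonempty and avoidable. Deleting $F_i$ from $p|_{V_{i-1}}$ gives $p|_{V_i}$, so Lemmas~\ref{lem:free} and~\ref{lem:later} show by induction that every $p|_{V_i}$ is nonempty and avoidable. Let $V=V_{m-1}$, the set of variables whose intervals contain a marker. Then $p|_V$ is an avoidable pattern, and $w$ avoids it by hypothesis.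

\subsection{Reading the restricted pattern in $w$}

For $x\in V$ and $k$ with $x_k=x$, let $g_k$ be the word of letters $w_{\kappa(\xi)}$, where $\xi$ runs from left to right through the markers in $(T_{k-1},T_k)$. It is nonempty. We claim that it depends only on $x$. Let $x_l=x$ as well, with shift $q$ from $k$ to $l$, and let $\xi$ be a marker in $(T_{k-1},T_k)$. The colors tell us about $w$ only at the points $t_i$, so we need such a point in the block of $\xi$. By (I3), some $\tau\in D_k$ has $|\tau-\xi|<1$. Since $\xi-4\kappa(\xi)\in[1,2]$, we get $\tau-4\kappa(\xi)\in(0,3)$, that is, $\kappa(\tau)=\kappa(\xi)$. By Lemma~\ref{lem:shift},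
\[
w_{\kappa(\xi)}=w_{\kappa(\tau)}=w_{\kappa(\tau)+q}=w_{\kappa(\xi+4q)} .
\]
By Lemma~\ref{lem:transport}, $\xi\mapsto\xi+4q$ matches the markers of the two intervals in order, so $g_k=g_l$. Write $g(x)$ for this word; $g$ is a non-erasing morphism on $V^*$.

Every marker in $(T_0,T_h)$ lies in exactly one interval $(T_{k-1},T_k)$, and then $x_k\in V$. So $g(p|_V)$ lists the letters $w_{\kappa(\xi)}$ for all markers $\xi$ in $(T_0,T_h)$ from left to right. Consecutive markers lie in consecutive blocks, so $g(p|_V)$ is a factor of $w$. Thus $w$ contains $p|_V$, a contradiction. This proves Proposition~\ref{prop:line}. \qed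

\begin{remark}
The lower bound $\alpha\ge\alpha_0$ enters through (I2) in Lemma~\ref{lem:first}: it makes intervals long compared with the gaps between cuts. The upper bound $\alpha\le1$ enters through (I3) in the last step: it puts a point of the sequence in the block of each marker. The bound $n$ on the number of variables, and the smallness of $\delta$ and $\eta$ relative to $\alpha_0/n^2$, keep the set $B$ small enough to leave room for a cut in each $I_j$. Avoidability of $p$ is used only through Lemma~\ref{lem:free}.
\end{remark}

\section{From the line to $\mathbb{R}^d$}\label{sec:space}

\begin{proof}[Proof of Theorem~\ref{thm:general}]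
Scaling $\mathbb{R}^d$ by the factor $1/b$ replaces $a,b,\eta_0$ by $a/b$, $1$, $\eta_0/b$; it preserves the relation between $\eta_0$ and $a$ and the ratio $b/a$. So we may assume $b=1$. Use \eqref{eq:const} with $\alpha_0=a/\sqrt d\le1$ and $\eta=\alpha_0/(48n^2)=\eta_0$; then $N=\lceil192n^2\sqrt d/a\rceil$. Let $w$ be a bi-infinite word over $K$ letters that avoids all avoidable patterns $p|_V$ and $p^R|_V$ with $p\in\mathcal{P}$. Color the point $(X_1,\dots,X_d)$ by $(\chi_w(X_1),\dots,\chi_w(X_d))$. This uses at most $(NK)^d$ colors.

Let $P_1,\dots,P_M$ and $v$ be as in the statement, and let $p\in\mathcal{P}$. Some coordinate $v_j$ of $v$ satisfies $|v_j|\ge|v|/\sqrt d\ge\alpha_0$, and $|v_j|\le|v|\le1$; put $\alpha=|v_j|$. Let $t_i$ be the $j$-th coordinate of $P_i$, so that $|t_{i+1}-t_i-v_j|\le\eta$. If $v_j>0$, Proposition~\ref{prop:line} shows that $\chi_w(t_1)\cdots\chi_w(t_M)$ avoids $p$. If $v_j<0$, the sequence $t_M,\dots,t_1$ has steps in $[\alpha-\eta,\alpha+\eta]$, and Proposition~\ref{prop:line}, applied to the avoidable pattern $p^R$, shows that $\chi_w(t_M)\cdots\chi_w(t_1)$ avoids $p^R$; by reversal, $\chi_w(t_1)\cdots\chi_w(t_M)$ avoids $p$. In both cases the color sequence of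 $P_1,\dots,P_M$ avoids $p$ by projection to the $j$-th coordinate.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:plane} and Corollary~\ref{cor:dim}]
Let $p$ be avoidable and $d\ge1$. A line path has constant step $v$ with $|v|=1$, so Theorem~\ref{thm:general} with $\mathcal{P}=\{p\}$ and $a=b=1$ gives a $p$-free coloring of $\mathbb{R}^d$. Conversely, given a $p$-free coloring of $\mathbb{R}^d$ for some $d$ and a unit vector $e$, the colors of $e,2e,\dots,je$ form a word of length $j$ over a finite alphabet that avoids $p$, for every $j$. This proves the corollary, and the case $d=2$ is the theorem.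
\end{proof}

In the plane, for a pattern with $n$ variables, the coloring uses at most $(NK)^2$ colors with $N=\lceil192\sqrt2\,n^2\rceil$.

\section{Step lengths and dimension}\label{sec:sharp}

The bounds $a>0$ and $b<\infty$ in Theorem~\ref{thm:general} cannot be dropped. The reason is van der Waerden's theorem: for all positive integers $k$ and $h$ there is an integer $W$ such that every coloring of $\{1,\dots,W\}$ with $k$ colors contains a monochromatic progression $i,i+s,\dots,i+hs$ with $s\ge1$. Such a progression has $s\le W$. By an arithmetic progression in $\mathbb{R}^d$ with step length $|v|$ we mean a sequence $P,P+v,P+2v,\dots,P+jv$.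

\begin{proposition}\label{prop:steps}
Let $I\subseteq(0,\infty)$ be a nonempty interval and $d\ge1$. If $\inf I>0$ and $\sup I<\infty$, then for every avoidable pattern $p$ there is a finite coloring of $\mathbb{R}^d$ in which the color sequence of every arithmetic progression with step length in $I$ avoids $p$. Otherwise, no pattern $p$ admits such a coloring.
\end{proposition}

\begin{proof}
The first statement is Theorem~\ref{thm:general} with $a=\inf I$ and $b=\sup I$. For the second, let $p$ have length $h$, take a coloring of $\mathbb{R}^d$ with $k$ colors, and let $W$ be as above. Fix a unit vector $e$ and a number $\mu\in I$.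

If $\sup I=\infty$, then $[\mu,\infty)\subseteq I$. Give $i\in\{1,\dots,W\}$ the color of the point $i\mu e$. A monochromatic progression with step $s\ge1$ corresponds to a progression in $\mathbb{R}^d$ with step length $s\mu\in I$.

If $\inf I=0$, then $(0,\mu]\subseteq I$. Give $i\in\{1,\dots,W\}$ the color of the point $i\frac{\mu}{W}e$. A monochromatic progression with step $1\le s\le W$ corresponds to a progression in $\mathbb{R}^d$ with step length $s\frac{\mu}{W}\in(0,\mu]$.

In both cases we obtain a monochromatic progression with more than $h$ terms and step length in $I$, and its color sequence contains $p$ by Example~\ref{ex:basic}(a).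
\end{proof}

The dependence on the dimension cannot be removed either. Line paths and $p$-free colorings are defined in a real Hilbert space by the same words as in $\mathbb{R}^d$.

\begin{proposition}\label{prop:dim}
Every $xx$-free coloring of $\mathbb{R}^d$ uses at least $d+1$ colors. Hence the number of colors in Theorem~\ref{thm:general} cannot be bounded independently of $d$. An infinite-dimensional Hilbert space has no finite $xx$-free coloring, although $xx$ is avoidable.
\end{proposition}

\begin{proof}
Two points at distance $1$ form a line path, and equal colors on them form a square. So points at pairwise distance $1$ receive pairwise different colors. If $e_1,e_2,\dots$ are orthonormal vectors, the points $e_i/\sqrt2$ are at pairwise distance $1$. In $\mathbb{R}^{d+1}$ the $d+1$ such points lie in the hyperplane where the coordinates sum to $1/\sqrt2$, which is isometric to $\mathbb{R}^d$; this gives the first statement. For $\mathcal{P}=\{xx\}$ and $a=b=1$, the coloring of Theorem~\ref{thm:general} is $xx$-free, which gives the second. In infinite dimension there are infinitely many such points, and $xx$ is avoidable by Example~\ref{ex:basic}(c).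
\end{proof}

\begin{thebibliography}{1}

\bibitem{grasshopper}
\emph{Grasshopper avoidance of patterns},
\texttt{http://www.combinatorics.org/\allowbreak ojs/\allowbreak index.php/\allowbreak eljc/\allowbreak article/\allowbreak download/\allowbreak v23i4p17/\allowbreak pdf}

\end{thebibliography}
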